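# Divisibility of the classes $\kappa_{(p-1)m-1}$ of surface bundles

## 1. The divisibility theorem and its sharpness

Throughout, $p$ is a prime, $p=2$ included, and $v_p$ is the $p$-adic valuation.

**Theorem 1.** Let $m\ge 1$. For every surface bundle $\pi:E\to B$,
$$\kappa_{(p-1)m-1}(E)\in p^{\,1+v_p(m)}\,H^{2(p-1)m-2}(B;\mathbb Z),$$
equivalently $\kappa_{(p-1)m-1}(E)=0$ in $H^*(B;\mathbb Z/p^{1+v_p(m)})$.

**Corollary 2.** Let $s\ge1$ and $v\ge0$. Then $\kappa_{p^vs(p-1)-1}(E)=0\in H^*(B;\mathbb Z/p^{v+1})$ for all surface bundles $E\to B$.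

The corollary is Theorem 1 for $m=p^vs$, since $1+v_p(m)\ge v+1$. It is stated as a conjecture in "Secondary characteristic classes of surface bundles" (http://msp.berkeley.edu/agt/2009/9-1/agt-v9-n1-p12-p.pdf). The cases $v=0$ and $v=1$ are known results; we shall not use them.

**Theorem 3.** Let $N=p^vs(p-1)$ with $v\ge 0$, $s\ge1$, $p\nmid s$. If $p$ is odd, or if $p=2$ and $v=0$, then $\kappa_{N-1}$ does not vanish mod $p^{v+2}$ for all surface bundles. If $p=2$ and $v\ge1$, then $\kappa_{N-1}$ does not vanish mod $2^{v+3}$ for all surface bundles.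

In the last case nothing is claimed about whether the exponent $v+1$ is sharp.

Now let us unpack. A *surface bundle* is a smooth fibre bundle $\pi:E\to B$ whose fibres are closed oriented surfaces. It has a vertical tangent bundle $T_vE$, an oriented plane bundle on $E$, with Euler class $e\in H^2(E;\mathbb Z)$. The *Gysin map* $\pi_!:H^k(E)\to H^{k-2}(B)$ integrates along the fibres. It is natural under pullback, satisfies $\pi_!(\pi^*b\cdot x)=b\,\pi_!(x)$, and over a point it evaluates on the fundamental class of the fibre. One sets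
$$\kappa_i(E)=\pi_!(e^{i+1})\in H^{2i}(B;\mathbb Z).$$
Over a point, $\kappa_0$ is the Euler characteristic of the fibre.

Write $N=(p-1)m$ for the exponent of $e$. Then $v_p(N)=v_p(m)$, and the theorem says: if $p-1$ divides $N$, then $\pi_!(e^N)$ is divisible by $p^{1+v_p(N)}$. In an abelian group, divisibility by coprime integers $a$ and $b$ implies divisibility by $ab$. So $\kappa_0$ is divisible by $2$, $\kappa_1$ by $4\cdot 3=12$, $\kappa_2$ by $2$, and $\kappa_3$ by $8\cdot3\cdot5=120$. These are statements in integral cohomology, torsion included.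

The two formulations in Theorem 1 agree because, by the Bockstein sequence, the kernel of $H^*(B;\mathbb Z)\to H^*(B;\mathbb Z/q)$ is $q\,H^*(B;\mathbb Z)$.

**Lemma 4.** It suffices to prove Theorem 1 when $B$ is a finite CW complex.

*Proof.* Let $q=p^{1+v_p(m)}$. The ring $\mathbb Z/q$ is injective as a module over itself, so $H^k(B;\mathbb Z/q)=\mathrm{Hom}(H_k(B;\mathbb Z/q),\mathbb Z/q)$, naturally in $B$. If the class $\kappa_{(p-1)m-1}(E)$ is nonzero mod $q$, it therefore pairs nontrivially with some homology class $c$. Represent $c$ by a singular cycle. Only finitely many singular simplices and faces occur in it; gluing one abstract simplex for each of them along faces gives a finite CW complex $K$, a map $f:K\to B$, and a cycle on $K$ with class $c'$ such that $f_*c'=c$. Then $\kappa_{(p-1)m-1}(f^*E)=f^*\kappa_{(p-1)m-1}(E)$ pairs nontrivially with $c'$, contradicting the finite case. $\square$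

## 2. Sphere bundles and cyclic branched covers

**Sphere bundles.** Let $V\to B$ be an oriented vector bundle of rank $3$ and $E=S(V)$. Then $T_vE\oplus\mathbb R=\pi^*V$. An oriented plane bundle has $p_1=e^2$, and $p_1$ does not change when a trivial summand is added, so $e^2=\pi^*p_1(V)$. Also $\pi_!(1)=0$ and $\pi_!(e)=2$. The projection formula gives
$$\kappa_{2i}=2\,p_1(V)^i,\qquad \kappa_{2i-1}=0 .$$
For $N=2i+1$ odd, only $p=2$ has $p-1\mid N$, and Theorem 1 predicts divisibility by $2$, which we see. For $V=\gamma\oplus\mathbb R$ over $\mathbb{CP}^\infty$, with $\gamma$ the universal plane bundle, $\kappa_{2i}=2e^{2i}$ is not divisible by $4$. For $N$ even, sphere bundles carry no information, so we need other fibres.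

**Cyclic branched covers.** Fix $l\ge1$ and $\Gamma=\mathbb Z/p^l$. Let $b_1,\dots,b_k$ be units mod $p^l$ with $\sum b_i=0$, $k\ge 1$. The fundamental group of $S^2$ minus $k$ points is generated by positively oriented loops $c_1,\dots,c_k$ with $c_1\cdots c_k=1$, so $c_i\mapsto b_i$ defines a homomorphism to $\Gamma$. The corresponding $\Gamma$-cover is connected, since $b_1$ generates $\Gamma$. Each $b_i$ generates $\Gamma$, so over each puncture the cover looks like $w\mapsto w^{p^l}$, and we may fill in one point. The result is a closed surface $F$ with an orientation-preserving $\Gamma$-action, free away from $k$ fixed points. At the $i$-th fixed point the loop $c_i$ lifts to a path from $w$ to $\zeta w$, $\zeta=e^{2\pi \sqrt{-1}/p^l}$, so $b_i\in\Gamma$ acts as $\zeta$ on the tangent line. Hence the tangent character there is $\chi^{b_i^{-1}}$, where $\chi$ is the faithful character $1\mapsto\zeta$. (The opposite convention for deck transformations replaces $\chi$ by $\chi^{-1}$ for all $i$ at once.)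

**Proposition 5.** Let $E=E\Gamma\times_\Gamma F\to B\Gamma$ and $x=c_1(\chi)\in H^2(B\Gamma;\mathbb Z)$. For $n\ge1$,
$$\kappa_n(E)=\Big(\sum_i b_i^{-n}\Big)x^n\in H^{2n}(B\Gamma;\mathbb Z)=\mathbb Z/p^l\cdot x^n .$$

*Proof.* The fixed points give disjoint sections $s_i:B\Gamma\to E$. The normal bundle of $s_i$ is $s_i^*T_vE$, with Euler class $c_i=s_i^*e=b_i^{-1}x$. Let $D=\bigcup_i s_i(B\Gamma)$. First we show that classes of high degree on $E$ are detected on $D$. Away from small invariant discs around $F^\Gamma$ the action is free, so excision gives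
$$H^*(E,D)=H^*_\Gamma(F,F^\Gamma)=H^*(F/\Gamma,F^\Gamma),$$
which vanishes in degrees $>2$ because $F/\Gamma$ is a surface. Since $2n+2>2$, the map $H^{2n+2}(E)\to H^{2n+2}(D)$ is injective.

Let $s_{i!}:H^k(B\Gamma)\to H^{k+2}(E)$ be the Gysin map of $s_i$: Thom isomorphism of the tubular neighbourhood, then extension by zero. Then $s_i^*s_{i!}(y)=y\,c_i$, $s_j^*s_{i!}=0$ for $j\ne i$, and $\pi_!s_{i!}=\mathrm{id}$. The classes $e^{n+1}$ and $\sum_is_{i!}(c_i^n)$ both restrict to $c_i^{n+1}$ along each $s_i$, so they are equal. Applying $\pi_!$ gives $\kappa_n(E)=\sum_ic_i^n$. $\square$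

Let us test Theorem 1 here. Let $p-1\mid N$, $v=v_p(N)$, $N\ge2$. The group $(\mathbb Z/p^{v+1})^\times$ has order $(p-1)p^v$, which divides $N$. So $b^{N}\equiv1$ mod $p^{v+1}$ for every unit $b$, and
$$\sum_ib_i^{-(N-1)}=\sum_i b_i\,b_i^{-N}\equiv\sum_ib_i\equiv0\pmod{p^{\min(l,v+1)}} .$$
On these bundles Theorem 1 is Euler's theorem on units, and the exponent $1+v_p(N)$ comes from the order of the unit group.

*Proof of Theorem 3.* Suppose $\kappa_{N-1}$ vanishes mod $p^l$ for all surface bundles, with $l\ge1$. We bound $l$.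

If $N=1$, then $p=2$ and $v=0$, and $\kappa_0=\chi(S^2)=2$ for the sphere over a point forces $l\le1$.

Let $n=N-1\ge1$. Use Proposition 5 with $c$ copies of $1$ and one copy of $d=-c$, where $c>0$ is prime to $p$. The kernel of $H^{2n}(B\Gamma;\mathbb Z)\to H^{2n}(B\Gamma;\mathbb Z/p^l)$ is $p^lH^{2n}(B\Gamma;\mathbb Z)=0$, so the vanishing assumption gives $c+d^{-n}=-d+d^{-n}\equiv0$, that is
$$d^{N}\equiv1\pmod {p^l}\quad\text{for every unit }d .$$
If $p$ is odd, $(\mathbb Z/p^l)^\times$ is cyclic of order $(p-1)p^{l-1}$, so $p^{l-1}\mid N$ and $l\le v+1$. If $p=2$ and $v=0$, then $N$ is odd and $d=-1$ gives $2\equiv0$ mod $2^l$, so $l\le1$. If $p=2$ and $v\ge1$, then either $l\le2\le v+2$, or $l\ge3$; in the latter case $d=3$ has order $2^{l-2}$ mod $2^l$, so $l\le v+2$. $\square$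

(If one wants a closed manifold as base, restrict to a lens space $S^{2M-1}/\Gamma$ with $2M-1>2n$; the map on $H^{2n}(-;\mathbb Z/p^l)$ is an isomorphism.)

## 3. The Thom spectrum $MTSO(2)$ and Steenrod operations on its Thom class

Write $H\!A$ for the Eilenberg–MacLane spectrum of $A$ and $[-,-]$ for homotopy classes of maps of spectra, so $H^n(T;A)=[T,\Sigma^nHA]$.

**The spectrum $X$.** Let $\gamma\to\mathbb{CP}^\infty=BSO(2)$ be the universal oriented plane bundle, with Euler class $e$. Let $Gr_2^+(\mathbb R^K)$ be the Grassmannian of oriented planes, with tautological bundle $\gamma$ and complement $\gamma^\perp$. The Thom spectrum of the virtual bundle $-\gamma$ is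
$$MTSO(2)=\mathrm{Th}(-\gamma)=\mathrm{colim}_K\,\Sigma^{-K}\Sigma^\infty\mathrm{Th}(\gamma^\perp\to Gr_2^+(\mathbb R^K)),\qquad X:=\Sigma^2MTSO(2).$$
By the Thom isomorphism $H^*(X;\mathbb Z)=\mathbb Z[e]\cdot U$ with $|U|=0$. In each degree this is the cohomology of a finite stage with $K$ large.

**The map attached to a surface bundle.** Let $E\to B$ be a surface bundle over a finite CW complex. Choose finitely many local trivializations $\varphi_a:E|_{U_a}\to F_a$, embeddings $j_a:F_a\to\mathbb R^{k_a}$, and a partition of unity $(\rho_a)$ on $B$ with supports in the $U_a$. The map $x\mapsto\big(\pi(x),(\rho_a(\pi x)\,j_a(\varphi_ax))_a\big)$ embeds $E$ in $B\times\mathbb R^K$ over $B$: on each fibre some $\rho_a$ is positive, and that coordinate is a rescaled embedding. It is smooth on fibres, with fibre derivatives varying continuously. Let $\nu$ be the fibrewise normal bundle, so $T_vE\oplus\nu=\mathbb R^K$. The map $(x,v)\mapsto x+v$ from $\nu$ to $B\times\mathbb R^K$ is a local homeomorphism near the zero section, by the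 inverse function theorem with parameters. It is injective on the zero section, so, $E$ being compact, it embeds a small disc bundle. Collapse the complement, and then use the Gauss map $x\mapsto T_vE_x$, which pulls $\gamma^\perp$ back to $\nu$:
$$\Sigma^KB_+\to\mathrm{Th}(\nu)\to\mathrm{Th}(\gamma^\perp\to Gr_2^+(\mathbb R^K)).$$
This gives $\Sigma^\infty B_+\to MTSO(2)$; let $\tau_E:\Sigma^2\Sigma^\infty B_+\to X$ be its double suspension. The Pontryagin–Thom description of $\pi_!$ (multiply by the Thom class of $\nu$, pull back along the collapse, desuspend) gives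
$$\tau_E^*(e^jU)=\sigma^2\,\pi_!(e^j)=\sigma^2\kappa_{j-1}(E),\qquad j\ge0, \tag{3.1}$$
where $\sigma^2$ is the double suspension isomorphism and $\kappa_{-1}:=\pi_!(1)=0$ for degree reasons. (Another sign convention changes all $\kappa_i$ by a common sign, which is harmless.)

**Steenrod operations on $X$.** For $p=2$ read $P^k=Sq^{2k}$. Put $P=\sum_kP^k$. On a space or spectrum with mod $2$ cohomology in even degrees, the odd squares vanish, so the Cartan formula holds for $P=\sum Sq^{2k}$ too. I claim
$$P(U)=U\,(1+e^{p-1})^{-1}. \tag{3.2}$$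
Work over $Gr_2^+(\mathbb R^K)$. The Thom class $U_\gamma$ of $\gamma$ has degree $2$, so $P(U_\gamma)=U_\gamma+U_\gamma^p=U_\gamma(1+e^{p-1})$; for $p=2$ also $Sq^1U_\gamma=w_1U_\gamma=0$. Write $P(U_\perp)=q_KU_\perp$ for the Thom class of $\gamma^\perp$. The product $U_\gamma U_\perp$ is the Thom class of a trivial bundle, so $P$ fixes it, and the Cartan formula gives $q_K(1+e^{p-1})=1$ in each fixed degree once $K$ is large. Passing to the colimit gives (3.2).

**The case $v=0$.** Formula (3.2) says $P^k U=(-1)^ke^{k(p-1)}U$. By (3.1), mod $p$,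
$$\sigma^2\kappa_{k(p-1)-1}(E)=\tau_E^*(e^{k(p-1)}U)=(-1)^kP^k\,\tau_E^*U=(-1)^kP^k\sigma^2\kappa_{-1}=0 .$$
So $\kappa_{k(p-1)-1}$ vanishes mod $p$. The argument is short because $U$ is a *stable* class which has to die on suspensions of spaces, and an operation transports this to $e^{k(p-1)}U$.

**Where this stops.** For $v\ge1$ one would look for a stable operation $\theta:H\mathbb Z\to\Sigma^{2N}H\mathbb Z/p^{v+1}$ with $\theta U=\lambda e^NU$ and $\lambda$ a unit. There is none. To see this, we recall the theorems of Serre ($p=2$) and Cartan ($p$ odd), which we shall need again.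

For $p$ odd, $H^*(H\mathbb Z;\mathbb F_p)$ is the Steenrod algebra modulo the left ideal generated by $\beta$. It has as basis $1$ and the admissible monomials $\beta^{b_0}P^{i_1}\beta^{b_1}\cdots\beta^{b_{k-1}}P^{i_k}$ with $k\ge1$, $i_k\ge1$, $b_j\in\{0,1\}$, $i_j\ge p\,i_{j+1}+b_j$. The excess of such a monomial of degree $d$ is $2p\,i_1+2b_0-d$. The monomials of excess $<n$, applied to the fundamental class $\iota$, are among the generators of the free graded-commutative algebra $H^*(K(\mathbb Z,n);\mathbb F_p)$; distinct monomials give distinct generators. For $p=2$, the basis consists of $1$ and the admissible $Sq^{i_1}\cdots Sq^{i_k}$ ($i_j\ge2i_{j+1}$) with $i_k\neq 1$, $i_k\ge 2$. The excess is $2i_1-d$, and those of excess $<n$, applied to $\iota$, are distinct polynomial generators of $H^*(K(\mathbb Z,n);\mathbb F_2)$.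

**Lemma 6.** Let $d>0$, $k\ge1$. Every $\theta\in H^d(H\mathbb Z;\mathbb Z/p^k)$ satisfies $p\,\theta=0$.

*Proof.* For $i>0$ the groups $H_i(H\mathbb Z;\mathbb Z)$ are finite, and $H^{i+1}(H\mathbb Z;\mathbb Z)=\mathrm{Ext}(H_i(H\mathbb Z;\mathbb Z),\mathbb Z)$. A cyclic summand $\mathbb Z/p^a$ of $H^{i+1}(H\mathbb Z;\mathbb Z)$ contributes one mod $p$ class in degree $i$ and one in degree $i+1$; between them $\beta$ is an isomorphism if $a=1$ and zero if $a\ge2$. So it suffices that left multiplication by $\beta$ is exact on $H^*(H\mathbb Z;\mathbb F_p)$ in positive degrees. For $p$ odd, $\beta$ carries a basis monomial with $b_0=0$ to the same one with $b_0=1$ and kills the latter, and admissibility does not involve $b_0$. For $p=2$, $Sq^1Sq^{2a}=Sq^{2a+1}$, $Sq^1Sq^{2a+1}=0$, and $2a\ge2i_2$ if and only if $2a+1\ge 2i_2$; for $k=1$ the pairs are $Sq^{2a},Sq^{2a+1}$ with $a\ge1$. So in both cases the basis elements of positive degree pair up. Hence the $p$-part of $H_i(H\mathbb Z;\mathbb Z)$, $i>0$, is killed by $p$, and the universal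 coefficient theorem gives the claim. $\square$

By Lemma 6, $\theta U=\lambda e^NU$ forces $p\lambda\equiv0$ mod $p^{v+1}$, so $p^v\mid\lambda$. The conclusion would be $p^v\kappa_{N-1}=0$ mod $p^{v+1}$ at best, which already follows from the case $v=0$. A single class with values in $H\mathbb Z$ cannot see more than one factor $p$.

**What replaces it.** The mod $p$ argument used that a stable class vanishes on suspensions of spaces. We look instead for a stable operation which on suspensions of spaces is *multiplication by $n$*, where $n$ may have many factors $p$. Power series provide one. Let $x=1+a_1t+a_2t^2+\cdots$ with $a_j\in H^{2j}(Z)$. In $t\,x'/x$ the coefficient of $t^n$ is $n\,a_n$ plus products of lower $a$'s, and products vanish on suspensions. The assignment $x\mapsto t\,x'/x$ turns multiplication into addition, so it may come from a map of spectra, whose source represents multiplicative groups of power series. We now build this source.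

## 4. Spectra of principal units

**What is used about units.** An $E_\infty$-ring $R$ has a connective spectrum of units $gl_1R$, functorial in $R$, with $[\Sigma^\infty Z_+,gl_1R]=(R^0(Z))^\times$ for spaces $Z$, naturally.

**From graded rings to $E_\infty$-rings.** Let $A=\bigoplus_{i\ge0}A_i$ be an $\mathbb N$-graded ring, commutative in the ordinary sense, without signs. We want an $E_\infty$-ring $R(A)$, functorial in $A$, with $R(A)^0(Z)=\prod_iH^{2i}(Z;A_i)$. On graded spectra $\mathrm{Fun}(\mathbb N,\mathrm{Sp})$ with Day convolution, $(T\otimes T')_n=\bigoplus_{i+j=n}T_i\otimes T'_j$, take the t-structure in which $T\ge0$ means that each $T_i$ is $2i$-connective, and $T\le0$ means $\pi_kT_i=0$ for $k>2i$. The unit is $\ge0$, and the objects $\ge0$ are closed under $\otimes$. By Lurie, *Higher Algebra*, Prop. 2.2.1.9 and Ex. 2.2.1.10, the heart is symmetric monoidal and its inclusion into the objects $\ge0$ is lax symmetric monoidal. Via $T\mapsto(\pi_{2i}T_i)_i$ the heart is the category of graded abelian groups with its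 usual tensor product; interchanging spheres of dimensions $2i$ and $2j$ has sign $(-1)^{2i\cdot2j}=1$, so no Koszul signs appear. Thus $A$, a commutative algebra in the heart, gives an $E_\infty$-algebra in graded spectra. The symmetric monoidal functor $\bigoplus$ to spectra turns it into an $E_\infty$-ring
$$R(A)=\bigoplus_i\Sigma^{2i}HA_i\simeq\prod_i\Sigma^{2i}HA_i ;$$
sum and product agree because each homotopy group sees at most one $i$. The multiplication has components $\Sigma^{2i}HA_i\otimes\Sigma^{2j}HA_j\to\Sigma^{2(i+j)}HA_{i+j}$. The source is $2(i+j)$-connective and the target has only $\pi_{2(i+j)}$, so such a map is determined on $\pi_{2(i+j)}$. Hence it is the cup product combined with $A_i\otimes A_j\to A_{i+j}$, and $R(A)^0(Z)=\prod_iH^{2i}(Z;A_i)$ has the expected product.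

**Definition.** A *weighted ring* is a nonunital commutative ring $J=\bigoplus_{j\ge1}J_j$ with $J_iJ_j\subset J_{i+j}$; homomorphisms preserve weights. Put
$$G(J)=\mathrm{fib}\big(gl_1R(\mathbb Z\oplus J)\to gl_1R(\mathbb Z)\big).$$

This is functorial in $J$, $G(0)\simeq0$, and the map on the right is split by $\mathbb Z\to\mathbb Z\oplus J$. We need four properties.

**(G1)** *For spaces $Z$, $[\Sigma^\infty Z_+,G(J)]=1+\prod_jH^{2j}(Z;J_j)$ as a group under cup product, naturally. For pointed $Z$, $[\Sigma^\infty Z,G(J)]=1+\prod_j\tilde H^{2j}(Z;J_j)$.* By the splitting, the first group is the kernel of $(R(\mathbb Z\oplus J)^0Z)^\times\to(R(\mathbb Z)^0Z)^\times$. Every $1+a$ with $a\in\prod_{j\ge1}H^{2j}(Z;J_j)$ is invertible by the geometric series, which is finite in each weight. The pointed version is the kernel of restriction to the base point.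

**(G2)** *$\pi_{2j}G(J)=J_j$ for $j\ge1$, via $1+a\leftrightarrow a$, with its additive group structure; all other homotopy groups vanish.* Apply (G1) to spheres, where $(1+a)(1+b)=1+a+b$. Negative homotopy vanishes because $gl_1$ is connective and the map is split.

**(G3)** *If $J'\subset J$ is a homogeneous ideal with quotient $J''$, then $G(J')\to G(J)\to G(J'')$ is a fibre sequence. If moreover $J\to J''$ has a ring section, then $0\to[T,G(J')]\to[T,G(J)]\to[T,G(J'')]\to0$ is split exact for all spectra $T$.* The composite factors through $G(0)\simeq0$. The resulting map $G(J')\to\mathrm{fib}(G(J)\to G(J''))$ is an isomorphism on homotopy by (G2). A section splits the long exact sequence.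

**(G4)** *If $J^2=0$, then $G(J)\simeq\prod_j\Sigma^{2j}HJ_j$, with $1+a\leftrightarrow a$ on spaces. This is natural for weight-preserving additive maps between square-zero weighted rings.* If $J$ sits in one weight $j$, then $G(J)$ has one homotopy group, so $G(J)\simeq\Sigma^{2j}HJ_j$ canonically. On spaces $1+a$ corresponds to $a$, since self-maps of $K(J_j,2j)$ are determined by their effect on $\pi_{2j}$. In general the projections $J\to J_j$ are ring maps because $J^2=0$, and they give the equivalence by (G2). An additive map between square-zero rings is a ring map; it commutes with the projections, and $[\Sigma^{2j}HA,\Sigma^{2j}HB]=\mathrm{Hom}(A,B)$.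

**Example.** Let $J=t\mathbb Z[t]/(t^3)$ with $t$ of weight $1$. On a space, $G(J)$ gives pairs $(a_1,a_2)\in H^2\times H^4$ with $(a_1,a_2)(b_1,b_2)=(a_1+b_1,\,a_2+b_2+a_1b_1)$. Here $G(J)$ is not $\Sigma^2H\mathbb Z\times\Sigma^4H\mathbb Z$. A splitting would give a natural homomorphism to $H^4$ of the form $a_2+c\,a_1^2$, because $H^4(K(\mathbb Z,2)\times K(\mathbb Z,4))$ is spanned by $a_1^2$ and $a_2$. Applied to $(1+a_1t)(1+b_1t)$, additivity requires $(1+2c)a_1b_1=0$, which fails on $\mathbb{CP}^\infty\times\mathbb{CP}^\infty$. But $2a_2-a_1^2$, the $t^2$-coefficient of $t\,x'/x$, *is* additive.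

## 5. Logarithmic derivatives as maps of spectra

The purpose of this section is to realise $x\mapsto d(x)/x$ on $G(J)$. The device is the ring of dual numbers.

Let $d:J\to J$ be a weight-preserving derivation, and let $\eta$ be a symbol of weight $0$ with $\eta^2=0$. Consider two ring maps $J\to J\oplus\eta J$: the map $1+\eta d:a\mapsto a+\eta\,d(a)$, multiplicative because $(a+\eta\,da)(b+\eta\,db)=ab+\eta(a\,db+b\,da)$, and the map $\omega:a\mapsto a$. They agree modulo the square-zero ideal $\eta J$, and $\omega$ is a section of $J\oplus\eta J\to J$. By (G3) there is a unique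
$$L_d:G(J)\to G(\eta J)\simeq\prod_j\Sigma^{2j}HJ_j\qquad\text{with}\qquad(1+\eta d)_*-\omega_*=\mathrm{incl}\circ L_d. \tag{5.1}$$
On spaces the left side sends $x=1+a$ to $(x+\eta\,d(a))x^{-1}=1+\eta\,d(a)x^{-1}$. Therefore $L_d(x)=d(x)\,x^{-1}$ on spaces. On $\pi_{2j}$, $L_d$ is $d:J_j\to J_j$. On a suspension $Z=\Sigma Z'$, products in $\tilde H^*(Z)$ vanish, so
$$L_d(1+a)=d(a). \tag{5.2}$$

**Lemma 7.** Let $f:J\to\tilde J$ be a ring map, $d,\tilde d$ derivations on $J,\tilde J$, and $h:J\to\tilde J$ additive and weight-preserving with $h(ab)=f(a)h(b)$ and $\tilde df=hd$. Then $L_{\tilde d}f_*=h_*L_d$.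

*Proof.* The map $F(a+\eta b)=f(a)+\eta h(b)$ is a ring map $J\oplus\eta J\to\tilde J\oplus\eta\tilde J$, because
$$F\big(aa'+\eta(ab'+a'b)\big)=f(a)f(a')+\eta\big(f(a)h(b')+f(a')h(b)\big).$$
Moreover $F(1+\eta d)=(1+\eta\tilde d)f$, $F\omega=\omega f$ and $F|_{\eta J}=h$. Hence
$$\mathrm{incl}\,L_{\tilde d}f_*=\big((1+\eta\tilde d)_*-\omega_*\big)f_*=F_*\big((1+\eta d)_*-\omega_*\big)=F_*\,\mathrm{incl}\,L_d=\mathrm{incl}\,h_*L_d,$$
and $\mathrm{incl}$ is injective on $[T,-]$ by (G3). $\square$

Taking $h=f$: $L$ is natural for ring maps commuting with the derivations. I refer to this as "naturality".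

**Definition.** From now on $J=t\mathbb Z[t]$ with $t$ of weight $1$, and $g=G(J)$. For $n\ge1$ let $\delta_n:g\to\Sigma^{2n}H\mathbb Z$ be the $t^n$-component of $L_{t\,d/dt}$.

For example, on spaces $\delta_1(1+a_1t+a_2t^2+\cdots)=a_1$ and $\delta_2=2a_2-a_1^2$. By (5.2), on a suspension $\delta_n(1+\sum a_jt^j)=n\,a_n$.

## 6. The congruence $\delta_{pr}\equiv P^r\delta_r$

On spaces, $\delta_2\equiv a_1^2=Sq^2\delta_1$ mod $2$. We shall need such congruences on the spectrum $X\wedge\mathbb{CP}^\infty_+$, where classes have no squares, so they must be proved for maps of spectra. Checking them on spaces is not enough: $Sq^4:H\mathbb Z\to\Sigma^4H\mathbb F_2$ is nonzero, yet it vanishes on every degree-$2$ class of a space. And on $X$ instability really fails, since $Sq^4U=e^2U\neq0$ with $|U|=0$.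

**Proposition 8.** For all $r\ge1$, $\ \delta_{pr}\equiv P^r\circ\delta_r\pmod p$ in $[g,\Sigma^{2pr}H\mathbb F_p]$.

One would like to write $\delta_{pr}$ mod $p$ in terms of $\delta_k$, $k<pr$, using these as coordinates on a quotient of $g$. But $\delta_k$ is multiplication by $k$ on $\pi_{2k}$, so for $p\mid k$ it is not a $p$-local coordinate. The remedy is a second variable $\varepsilon$ with $\varepsilon^{p+1}=0$: the derivation $\varepsilon\partial_\varepsilon$ has eigenvalues $1,\dots,p$, and only the last is divisible by $p$.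

*Proof.* Let $\mathcal N=t\cdot\big(\mathbb Z[\varepsilon]/(\varepsilon^{p+1})\big)[t]$ with $\varepsilon$ of weight $0$, and let $M=\varepsilon\mathcal N$, an ideal with basis $\varepsilon^it^j$, $1\le i\le p$, $j\ge1$. The derivation $\tilde d=\varepsilon\partial_\varepsilon$ acts on $\mathcal N$ and $M$. Let $\ell_{i,j}:G(M)\to\Sigma^{2j}H\mathbb Z$ be the $\varepsilon^it^j$-component of $L_{\tilde d}$ on $G(M)$.

**Step 1: a map $\Phi:g\to G(M)$ with $\ell_{i,j}\Phi=\binom{j-1}{i-1}\delta_j$.** This step transports the problem from $g$ to $G(M)$. Let $\Psi:J\to\mathcal N$ be the ring map $t\mapsto t(1+\varepsilon)$, and $\Psi_0:J\to\mathcal N$ the inclusion $t\mapsto t$. They agree mod $\varepsilon$, and $\Psi_0$ is a section of $\mathcal N\to\mathcal N/M=J$. By (G3) there is a unique $\Phi:g\to G(M)$ with $\Psi_*-(\Psi_0)_*=\mathrm{incl}\circ\Phi$.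

Put $c=\varepsilon(1+\varepsilon)^{-1}$. Then
$$\tilde d\,\Psi(t^j)=j\,\varepsilon(1+\varepsilon)^{j-1}t^j=c\,\Psi\big(t\tfrac{d}{dt}t^j\big).$$
So Lemma 7 applies with $f=\Psi$, $d=t\,d/dt$, $h=c\Psi$ (indeed $c\Psi(ab)=\Psi(a)\cdot c\Psi(b)$) and gives $L_{\tilde d}\Psi_*=(c\Psi)_*L_{t\,d/dt}$. Since $\tilde d\Psi_0=0$, Lemma 7 with $f=\Psi_0$, $d=0$, $h=0$ gives $L_{\tilde d}(\Psi_0)_*=0$. Subtract, and use naturality for $M\subset\mathcal N$:
$$\mathrm{incl}\,L_{\tilde d}\,\Phi=L_{\tilde d}\,\mathrm{incl}\,\Phi=(c\Psi)_*L_{t\,d/dt}.$$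
The $\varepsilon^it^j$-coefficient of $c\Psi(t^j)=\varepsilon(1+\varepsilon)^{j-1}t^j$ is $\binom{j-1}{i-1}$, which proves the claim.

In particular $\ell_{1,r}\Phi=\delta_r$. Also $\ell_{p,pr}\Phi=\binom{pr-1}{p-1}\delta_{pr}\equiv\delta_{pr}$ mod $p$, by Lucas applied to $pr-1=(r-1)p+(p-1)$. So it suffices to prove
$$\ell_{p,pr}\equiv P^r\,\ell_{1,r}\pmod p\quad\text{on }G(M). \tag{6.1}$$

**Step 2: decomposition into rays.** This step isolates the part of $M$ that matters. For coprime $(i_0,j_0)$ with $1\le i_0\le p$, $j_0\ge1$, let $M^{[i_0,j_0]}\subset M$ be the span of all $\varepsilon^{ki_0}t^{kj_0}$ with $k\ge1$, $ki_0\le p$. It is a subring. Every pair $(i,j)$ is a multiple of exactly one coprime pair, so additively $M$ is the direct sum of these subrings. By (G2) the sum of the induced maps $\bigoplus G(M^{[i_0,j_0]})\to G(M)$ is an equivalence, and (6.1) may be checked on each summand. The subrings are $\tilde d$-stable, so by naturality $\ell_{i,j}$ vanishes on $G(M^{[i_0,j_0]})$ unless $(i,j)$ is a multiple of $(i_0,j_0)$.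 Both $(1,r)$ and $(p,pr)$ lie only on the ray of $(1,r)$. On all other summands both sides of (6.1) vanish.

**Step 3: coordinates on the ray $(1,r)$.** This step expresses the left side of (6.1) by unknown Steenrod operations. Put $s=\varepsilon t^r$, of weight $r$. The subring is $S=s\mathbb Z[s]/(s^{p+1})$ with derivation $s\,d/ds$. Let $\ell_k:G(S)\to\Sigma^{2kr}H\mathbb Z$ be the $s^k$-component of $L_{s\,d/ds}$, $1\le k\le p$. We must show $\ell_p\equiv P^r\ell_1$ mod $p$. By (G3) and (G4) there is a fibre sequence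
$$\Sigma^{2pr}H\mathbb Z=G(\mathbb Zs^p)\to G(S)\to G(S'),\qquad S'=S/(s^p).$$
By naturality, $\ell_p$ restricted to $G(\mathbb Zs^p)$ is multiplication by $p$. So $\ell_p$ mod $p$ is zero there and factors through $G(S')$. By naturality the $\ell_k$ with $k<p$ also factor through $G(S')$, and on homotopy they are multiplication by $k$, which is prime to $p$. So they give an equivalence $G(S')_{(p)}\simeq\prod_{k<p}\Sigma^{2kr}H\mathbb Z_{(p)}$. Since $H\mathbb F_p$ is $p$-local,
$$\ell_p\equiv\sum_{k=1}^{p-1}\theta_k\ell_k\pmod p,\qquad\theta_k\in H^{2(p-k)r}(H\mathbb Z;\mathbb F_p). \tag{6.2}$$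

**Step 4: $\theta_k=0$ for $2\le k\le p-1$.** The idea is to restrict to a subring that does not contain $s^p$. Let $S_k\subset S$ be the span of $s^{ak}$, $a\ge1$, $ak\le p$. Since $k\nmid p$, only $ak\le p-1$ occur. By naturality $\ell_b=0$ on $G(S_k)$ if $k\nmid b$; in particular $\ell_p=0$ there. The maps $(\ell_{ak})_a$ give an equivalence $G(S_k)_{(p)}\simeq\prod_a\Sigma^{2akr}H\mathbb Z_{(p)}$. So (6.2) restricted to $G(S_k)$ reads $0=\sum_a\theta_{ak}\ell_{ak}$, which forces all $\theta_{ak}=0$; take $a=1$.

**Step 5: $\theta_1=P^r$.** Only one operation is left, and it can be tested on one space. Let $n=2r$ and let $\iota\in H^{n}(K(\mathbb Z,n);\mathbb Z)$ be the fundamental class. Evaluate $\ell_p\equiv\theta_1\ell_1$ on $1+\iota s\in[\Sigma^\infty K(\mathbb Z,n)_+,G(S)]$. Here $L_{s\,d/ds}(1+\iota s)=\iota s/(1+\iota s)$, so $\ell_1=\iota$ and $\ell_p=(-1)^{p-1}\iota^p\equiv\iota^p=P^r\iota$ mod $p$. Thus $(\theta_1-P^r)\iota=0$, and it remains to see that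
$$H^d(H\mathbb Z;\mathbb F_p)\to H^{d+n}(K(\mathbb Z,n);\mathbb F_p),\quad\theta\mapsto\theta\iota,\qquad n=2r,\quad d=2(p-1)r,$$
is injective. Use the bases recalled in Section 3.

Let $p$ be odd. A basis monomial of degree $d$ satisfies $2(p-1)i_1\le d-b_0$, so $i_1\le r$. Either $i_1=r$, and then no degree is left, so the monomial is $P^r$. Or $i_1\le r-1$, and the excess is at most $2p(r-1)+2-2(p-1)r=n-2p+2<n$.

Let $p=2$, so $d=n$. Either $i_1=d$ and the monomial is $Sq^n$, or $i_1\le d-1$ and the excess is at most $2(d-1)-d=n-2<n$.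

In both cases the basis elements of degree $d$ other than $P^r$ go to distinct generators of a free graded-commutative algebra, none of which is $\iota$ because $d>0$. The element $P^r$ goes to $\iota^p\ne0$, a power of the even-degree generator $\iota$. These images are linearly independent, so the map is injective, $\theta_1=P^r$, and (6.1) holds. $\square$

## 7. The class $W$ on $X\wedge\mathbb{CP}^\infty_+$ and its logarithmic coefficients

We now need a map from $X$ to $g$ in the role that $U:X\to H\mathbb Z$ had in Section 3. On the bottom cell there is nothing to extend, since $[S^0,g]=\pi_0g=0$. So we add a parameter: let $Y=\mathbb{CP}^\infty$ be a second copy, $H^*(Y)=\mathbb Z[u]$, and take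
$$w=1+ut\in[\Sigma^\infty Y_+,g].$$

**Extending $w$.** For a vector bundle $V$ and a virtual bundle $\xi$ on the same base there is a cofibre sequence $\mathrm{Th}(\xi|_{S(V)})\to\mathrm{Th}(\xi)\to\mathrm{Th}(\xi\oplus V)$. Take $\xi=-\gamma$ and $V=\gamma$ over $\mathbb{CP}^\infty$. The sphere bundle $S(\gamma)$ is contractible, so after two suspensions we get
$$S^0\to X\to\Sigma^2\Sigma^\infty\mathbb{CP}^\infty_+,\qquad U|_{S^0}=1 .$$
Smash with $Y_+$. The obstruction to extending $w$ along $\Sigma^\infty Y_+\to X\wedge Y_+$ lies in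
$$[\Sigma\,\mathbb{CP}^\infty_+\wedge Y_+,\,g]=\prod_{j\ge1}H^{2j-1}(\mathbb{CP}^\infty\times Y;\mathbb Z)=0$$
(as a set, by (G1)). Choose an extension $W\in[X\wedge Y_+,g]$. By the Thom isomorphism, $H^{2n}(X\wedge Y_+;\mathbb Z)$ is free on $e^jU\,u^{n-j}$, $0\le j\le n$. Write
$$\Lambda_n:=\delta_n(W)=\sum_{j=0}^n\lambda_j^{(n)}\,e^jU\,u^{n-j},\qquad\lambda_j^{(n)}\in\mathbb Z. \tag{7.1}$$
Restrict to $S^0\wedge Y_+$: there $\delta_n(1+ut)$ is the $t^n$-coefficient of $ut/(1+ut)$, and $e^jU$ restricts to $0$ for $j>0$. So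
$$\lambda_0^{(n)}=(-1)^{n-1}\qquad(n\ge1). \tag{7.2}$$

A remark on the choice: two extensions differ by an element coming from $[\Sigma^2\mathbb{CP}^\infty_+\wedge Y_+,g]$, on which $\delta_n$ is $n$ times a class by (5.2). So for $j\ge1$ the integer $\lambda_j^{(n)}$ is determined mod $n$.

**Steenrod operations on $X\wedge Y_+$.** The Thom diagonal $X\wedge Y_+\to X\wedge Y_+\wedge(\mathbb{CP}^\infty\times Y)_+$, the Cartan formula, (3.2), $P(u)=u+u^p$ and $P(e)=e+e^p$ give
$$P(e^bu^aU)=e^bu^a\,(1+u^{p-1})^a(1+e^{p-1})^{b-1}\,U. \tag{7.3}$$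

**First cases, $p=2$.** By (7.2), $\Lambda_1=uU+\lambda_1^{(1)}eU$. By Proposition 8 and (7.3), mod $2$,
$$\Lambda_2\equiv Sq^2\Lambda_1=(u^2+ue)U+\lambda_1^{(1)}\cdot 0 ,$$
so $\lambda_1^{(2)}$ is odd. Next, $\Lambda_4\equiv Sq^4\Lambda_2$, and we look at $e^2u^2U$. The term $u^2U$ has $P(u^2U)=u^2(1+u)^2(1+e)^{-1}U$, which contributes $1$. The terms $euU$ and $e^2U$ have $P(euU)=eu(1+u)U$ and $P(e^2U)=e^2(1+e)U$, which have no part of the right degree. So $\lambda_2^{(4)}\equiv\lambda_0^{(2)}\equiv1$ mod $2$. The next section turns these into $2\mid\kappa_0$ and $4\mid\kappa_1$.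

**Lemma 9.** $\lambda^{(pr)}_{(p-1)r}\equiv-1\pmod p$ for all $r\ge1$.

*Proof.* Apply Proposition 8 to $W$: $\Lambda_{pr}\equiv P^r\Lambda_r$ mod $p$. Put $y=u^{p-1}$, $z=e^{p-1}$. The terms of $\Lambda_r$ are $\lambda_b^{(r)}e^bu^aU$ with $a+b=r$. By (7.3), $P^r(e^bu^aU)$ is the part of $e^bu^a(1+y)^a(1+z)^{b-1}U$ with monomials $y^kz^l$, $k+l=r$. The monomial $e^{(p-1)r}u^rU$ occurs only if $a+(p-1)k=r$, that is $b=(p-1)k$; the exponent of $e$ is then automatically right, since $b+(p-1)l=(p-1)(k+l)$. Its coefficient is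
$$\binom ak\binom{b-1}{r-k}.$$
If $b>0$, then $k>0$. If $\binom ak\ne0$, then $k\le a=r-(p-1)k$, so $r-k\ge(p-1)k=b>b-1\ge0$ and the second factor vanishes. So the coefficient is $0$.

If $b=0$, then $k=0$ and $a=r$, and the coefficient is $\binom{-1}{r}=(-1)^r$.

Hence $\lambda^{(pr)}_{(p-1)r}\equiv(-1)^r\lambda_0^{(r)}=(-1)^r(-1)^{r-1}=-1$ by (7.2). $\square$

## 8. Evaluating $\delta_n(W)$ on a suspension: proof of Theorem 1

By Lemma 4 we may assume that $B$ is a finite CW complex. Let $E\to B$ be a surface bundle and $\tau_E:\Sigma^2\Sigma^\infty B_+\to X$ the map of Section 3.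

**Step 1: relations among the $\kappa$-classes.** We compute $\delta_n$ of the composite
$$\Sigma^2(B\times Y)_+\xrightarrow{\ \tau_E\wedge1\ }X\wedge Y_+\xrightarrow{\ W\ }g$$
in two ways. By (G1) the composite is an element $1+\sum_ja_jt^j$ with $a_j\in\tilde H^{2j}(\Sigma^2(B\times Y)_+;\mathbb Z)$. The source is the suspension spectrum of a suspension, so by (5.2) $\delta_n$ takes it to $n\,a_n$. On the other hand $\delta_n$ is a map of spectra, so the result is also $(\tau_E\wedge1)^*\Lambda_n$. By (7.1) and (3.1) this equals $\sigma^2\sum_{j}\lambda_j^{(n)}\kappa_{j-1}(E)u^{n-j}$, and the term $j=0$ vanishes since $\kappa_{-1}=0$. Removing the double suspension, for every $n\ge1$,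
$$\sum_{j=1}^n\lambda_j^{(n)}\,\kappa_{j-1}(E)\,u^{n-j}\in n\,H^{2n-2}(B\times\mathbb{CP}^\infty;\mathbb Z).$$
Since $H^*(B\times\mathbb{CP}^\infty;\mathbb Z)=H^*(B;\mathbb Z)[u]$, we may compare coefficients of $u^{n-j}$:
$$\lambda_j^{(n)}\,\kappa_{j-1}(E)\in n\,H^{2j-2}(B;\mathbb Z)\qquad(1\le j\le n). \tag{8.1}$$

**Step 2: choosing the relation.** Take $n=pm$ and $j=(p-1)m$. By Lemma 9 with $r=m$, the integer $\lambda=\lambda^{(pm)}_{(p-1)m}$ is prime to $p$. Put $k=v_p(n)=1+v_p(m)$ and choose $\mu$ with $\mu\lambda\equiv1$ mod $p^k$. Then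
$$\kappa_{(p-1)m-1}(E)=\mu\,\lambda\,\kappa_{(p-1)m-1}(E)+(1-\mu\lambda)\,\kappa_{(p-1)m-1}(E).$$
The first term lies in $p^kH^*(B;\mathbb Z)$ by (8.1), because $p^k\mid n$. The second does because $p^k\mid1-\mu\lambda$. So $\kappa_{(p-1)m-1}(E)\in p^{1+v_p(m)}H^*(B;\mathbb Z)$, which proves Theorem 1 and with it Corollary 2. $\blacksquare$
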